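\title{Splitting May modules into finitely-gapped and infinitely-gapped parts}


\begin{abstract}
Let $R$ be a complete discrete valuation domain. We ask whether every May module over $R$ is H-isomorphic to a direct sum $N\oplus L$ of a finitely-gapped May module $N$ and an infinitely-gapped May module $L$. The answer is no: for every uncountable cardinal $\kappa$ we construct, in ZFC, a reduced May module of rank $\kappa$ that is not H-isomorphic to the direct sum of a finitely-gapped and an infinitely-gapped module. The obstruction is a rigidity property of a space of sequences with algebraically independent coordinates. For countable rank the decomposition always exists, so countability is the exact range.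
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $R$ is a complete discrete valuation domain with prime $p$, fraction field $K$ and valuation $v_p\colon K\to\mathbb Z\cup\{\infty\}$. Modules are $R$-modules, and the \emph{rank} of $M$ is its torsion-free rank $\dim_K(K\otimes M)$.

\subsection*{Heights and gaps}
For a module $M$ put $p^0M=M$, $p^{\sigma+1}M=p(p^\sigma M)$, and $p^\lambda M=\bigcap_{\sigma<\lambda}p^\sigma M$ for limit ordinals $\lambda$. The \emph{height} $|x|=|x|_M$ of $x\in M$ is the largest ordinal $\sigma$ with $x\in p^\sigma M$, or the symbol $\infty$ if $x$ lies in every $p^\sigma M$. Here $\infty$ exceeds every ordinal, $\infty+1=\infty$, and sums of ordinals are ordinal sums. One has $|ux|=|x|$ for units $u$, $|px|\ge|x|+1$, and $|x+y|\ge\min(|x|,|y|)$ with equality if $|x|\ne|y|$; in a direct sum, the height of an element is the minimum of the heights of its components. The module $M$ is \emph{reduced} if it has no nonzero divisible submodule, equivalently if $p^\tau M=0$ for some ordinal $\tau$.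

An element $x$ of infinite order has a \emph{gap} at $n<\omega$ if $|p^nx|<\infty$ and $|p^{n+1}x|>|p^nx|+1$. Thus a gap is a step at which multiplication by $p$ gains more height than it must. The module $M$ is \emph{finitely-gapped} if every element of infinite order has only finitely many gaps, and \emph{infinitely-gapped} if every element of infinite order has infinitely many gaps. Free modules have no gaps at all. Torsion modules are vacuously of both kinds.

\subsection*{May modules and H-isomorphism}
A submodule $C\subseteq M$ is \emph{full-rank} if $M/C$ is torsion, and \emph{nice} if $p^\sigma(M/C)=(p^\sigma M+C)/C$ for all $\sigma$. It is an \emph{NT-submodule} if it is nice and $M/C$ is totally projective (the definition is recalled in Section~\ref{sec:prelim}), and an \emph{NFT-submodule} if in addition it is free. A module $M$ is a \emph{May module} if every full-rank free submodule $F\subseteq M$ contains an NFT-submodule of $M$.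

Modules $M$ and $M'$ are \emph{H-isomorphic}, written $M\cong_HM'$, if there are full-rank free submodules $F\subseteq M$, $G\subseteq M'$ and an isomorphism $\varphi\colon F\to G$ with $|\varphi(x)|_{M'}=|x|_M$ for all $x\in F$.

A May module is assembled from two ingredients: a free module $C$, carrying the heights that it inherits from $M$, and a totally projective quotient $M/C$. H-isomorphism keeps the first ingredient, up to passage to a full-rank submodule, and forgets the second. It is therefore natural to ask how far the first ingredient can be simplified. The following is listed among the open questions of \cite{may}.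

\medskip
\noindent\textbf{Question.} \emph{Let $M$ be a May module of arbitrary rank. Is $M\cong_HN\oplus L$ with $N$ a finitely-gapped May module and $L$ an infinitely-gapped May module?}
\medskip

In rank one the answer is yes for a trivial reason: any two elements of infinite order have a common nonzero multiple, so their height sequences $(|p^nx|)_n$ agree up to a shift from some point on, and $M$ itself is finitely-gapped or infinitely-gapped. In higher rank there is no canonical candidate for $N$ or $L$. Every strictly increasing sequence of ordinals is the height sequence of an element in a May module of rank one (Example~\ref{ex:rankone}). Take elements $x_1,x_2,l$ of three such modules with $|p^nx_1|=n$, $|p^nx_2|=\omega+n$ and $|p^nl|=2n$. In the direct sum, $x_1+l$ and $x_1$ have no gaps while their difference $l$ has infinitely many, and $x_2+l$ and $l$ have infinitely many gaps while their difference $x_2$ has none. So neither kind of element is closed under addition, and a decomposition has to be built by making choices. One would try to adjoin one independent element at a time, modify it by elements already treated, and assign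 it to one of the two sides. This succeeds as long as each stage has finite rank, and one might guess that a transfinite version succeeds in general. It does not.

\begin{theorem}\label{thm:A}
For every uncountable cardinal $\kappa$ there is a reduced May module $M$ of rank $\kappa$, with $p^{\omega^2}M=0$, that is not H-isomorphic to $N\oplus L$ for any finitely-gapped module $N$ and infinitely-gapped module $L$, May or not.
\end{theorem}

\begin{theorem}\label{thm:B}
Every reduced module $M$ of countable rank, May or not, satisfies $M\cong_HN\oplus L$ with $N$ a finitely-gapped May module and $L$ an infinitely-gapped May module. Hence every May module of countable rank admits such an H-isomorphism.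
\end{theorem}

\begin{corollary}\label{cor:main}
Let $\kappa$ be a cardinal. Every May module of rank $\kappa$ admits an H-isomorphism as in the Question if and only if $\kappa\le\aleph_0$.
\end{corollary}

Theorem~\ref{thm:A} alone answers the Question in the negative, in ZFC and over every complete discrete valuation domain; Theorem~\ref{thm:B} shows that the cardinality bound is sharp. ``Countable'' includes ``finite''.

\subsection*{Plan}
Having finitely many gaps is a property of a line in the vector space $V=K\otimes M$, and a decomposition as in the Question splits $V$ into a subspace of finitely-gapped vectors and a subspace of infinitely-gapped vectors (Section~\ref{sec:prelim}). Section~\ref{sec:realize} turns a free module with prescribed heights into a module having these heights and gives a criterion for the result to be a May module. Section~\ref{sec:rigid} is pure linear algebra: it produces a space of sequences that cannot be split according to the parity of the index of the first nonzero coordinate. Section~\ref{sec:example} prescribes heights so that this parity decides the number of gaps, which proves Theorem~\ref{thm:A}.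 Sections~\ref{sec:countmay} and~\ref{sec:split} prove Theorem~\ref{thm:B}, and Section~\ref{sec:conv} treats divisible summands and the corollary.

\section{Nice submodules, totally projective modules, and lines}\label{sec:prelim}

\begin{lemma}\label{lem:nice}
Let $C$ be a submodule of $M$.
\begin{enumerate}
\item[(a)] $C$ is nice in $M$ if and only if every coset $m+C$ contains an element of maximal height.
\item[(b)] If $C$ is nice in $M$ and $C'\subseteq C$, then $C/C'$ is nice in $M/C'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that maxima exist. We prove $p^\sigma(M/C)=(p^\sigma M+C)/C$ by induction on $\sigma$. Multiplying the equality for $\sigma$ by $p$ gives the equality for $\sigma+1$. Let $\sigma$ be a limit and let $m+C\in p^\sigma(M/C)$. By induction the coset meets $p^\rho M$ for every $\rho<\sigma$, so its element of maximal height has height at least $\rho$ for every $\rho<\sigma$ and lies in $p^\sigma M$. The inclusion $\supseteq$ always holds.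

Conversely, let $C$ be nice. No element of a coset has larger height in $M$ than the coset has in $M/C$. A coset of ordinal height $\sigma$ in $M/C$ meets $p^\sigma M$, which gives the maximum. A coset of height $\infty$ meets $p^\sigma M$ for an ordinal $\sigma$ with $p^\sigma M=p^{\sigma+1}M$, and elements of this $p^\sigma M$ have height $\infty$.

(b) The module $p^\sigma(M/C)$ is the image of $p^\sigma M$, so it is contained in the image of $p^\sigma(M/C')$; the reverse inclusion holds for every homomorphism.
\end{proof}

A reduced torsion module $T$ is \emph{totally projective} if $p^\sigma\operatorname{Ext}^1_R(T/p^\sigma T,A)=0$ for all ordinals $\sigma$ and all modules $A$. We follow the usual convention that ``reduced'' is part of the definition; Section~\ref{sec:conv} shows that the results also hold if divisible torsion summands are allowed. We shall recognize total projectivity through an equivalent condition. A chain of submodules indexed by ordinals is \emph{smooth} if it takes unions at limits. A \emph{nice composition series} of a torsion module $T$ is a smooth chain $0=T_0\subseteq T_1\subseteq\dots\subseteq T_\rho=T$ of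 nice submodules with each $T_{i+1}/T_i$ equal to $0$ or isomorphic to $R/pR$. A short exact sequence $0\to A\to E\to T\to0$ is \emph{balanced} if $0\to p^\sigma A\to p^\sigma E\to p^\sigma T\to0$ is exact for all $\sigma$, and $T$ is \emph{balanced projective} if every balanced sequence ending in $T$ splits. Finally, $T$ is \emph{simply presented} if it has a presentation whose relations all have the form $px=0$ or $px=y$ for generators $x,y$. The standard fact, due to Hill, Crawley--Hales and Walker, is that for reduced torsion modules the four conditions \emph{totally projective}, \emph{simply presented}, \emph{balanced projective} and \emph{having a nice composition series} are equivalent; see \cite[\S\S81--82]{fuchs}, whose proofs hold over any discrete valuation domain. We use only that a reduced torsion module with a nice composition series is totally projective. The step of this implication in which niceness works is short, and we include it.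

\begin{lemma}\label{lem:balanced}
A reduced torsion module $T$ with a nice composition series $(T_i)_{i\le\rho}$ is balanced projective.
\end{lemma}

\begin{proof}
Let $0\to A\to E\to T\to0$ be balanced, with $A\subseteq E$. We construct compatible partial splittings $s_i\colon T_i\to E$ with $|s_i(x)|_E\ge|x|_T$, taking unions at limits. Suppose that $T_{i+1}=T_i+Rb\ne T_i$. By niceness we may take $b$ of maximal height $\sigma$ in $b+T_i$, and $\sigma$ is an ordinal because $T$ is reduced. Choose $e_0\in p^\sigma E$ mapping to $b$. Then $pb\in T_i$ and $s_i(pb)-pe_0\in A\cap p^{\sigma+1}E=p^{\sigma+1}A$, so $s_i(pb)-pe_0=pa$ with $a\in p^\sigma A$. Put $e=e_0+a\in p^\sigma E$ and $s_{i+1}(x+rb)=s_i(x)+re$ for $x\in T_i$, $r\in R$. The module $T_{i+1}$ is obtained from $T_i$ by adjoining one generator $\mathbf b$ and the one relation $p\mathbf b=pb$, and $pe=s_i(pb)$; hence $s_{i+1}$ is well defined, and it splits the sequence over $T_{i+1}$. If $p\mid r$, then $x+rb\in T_i$ and the height condition is the old one. If $r$ is a unit, maximality gives $|x+rb|=|r^{-1}x+b|\le\sigma=|rb|$, hence $|x|\ge|x+rb|$, and so $|s_i(x)+re|\ge\min(|x|,\sigma)\ge|x+rb|$.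
\end{proof}

\begin{lemma}\label{lem:reduced}
Every May module is reduced.
\end{lemma}

\begin{proof}
A maximal independent family of elements of infinite order generates a full-rank free submodule, so $M$ has an NFT-submodule $C$. A divisible submodule $D$ of $M$ maps onto a divisible submodule of the reduced module $M/C$, so $D\subseteq C$. As $C$ is free, $D=0$.
\end{proof}

We now move the notion of gap from $M$ to $V=K\otimes M$. The kernel of $M\to V$, $x\mapsto\bar x$, is the torsion submodule; a full-rank free submodule embeds in $V$ and spans it over $K$. Every line $Ky$ in $V$ contains $\bar x\ne0$ for some $x\in M$. If $\bar x$ and $\bar x'$ are nonzero and lie on the same line, then $p^ax=up^bx'$ for some $a,b<\omega$ and some unit $u$. Since $p^ax$ has a gap at $n$ exactly when $x$ has a gap at $a+n$, the element $x$ has finitely many gaps if and only if $x'$ has. We call a nonzero vector $y\in V$ \emph{finitely-gapped} or \emph{infinitely-gapped} according as the elements $x\in M$ with $0\ne\bar x\in Ky$ have finitely or infinitely many gaps. The module $M$ is finitely-gapped (infinitely-gapped) if and only if all nonzero vectors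 of $V$ are, and this can be tested on the nonzero elements of any one full-rank free submodule.

\begin{lemma}\label{lem:lines}
Suppose that $M\cong_HN\oplus L$ with $N$ finitely-gapped and $L$ infinitely-gapped. Then $K\otimes M=V_N\oplus V_L$, where all nonzero vectors of $V_N$ are finitely-gapped and all nonzero vectors of $V_L$ are infinitely-gapped.
\end{lemma}

\begin{proof}
Let $\varphi\colon F\to G$ be a height-preserving isomorphism of full-rank free submodules $F\subseteq M$, $G\subseteq N\oplus L$. Regard $F$ as a submodule of $V=K\otimes M$, and let $V_N$ and $V_L$ be the $K$-spans of $\varphi^{-1}(G\cap N)$ and $\varphi^{-1}(G\cap L)$. A vector in $V_N\cap V_L$ has a multiple by a power of $p$ in $\varphi^{-1}(G\cap N\cap L)=0$, so $V_N\cap V_L=0$. If $g=n+l\in G$ with $n\in N$, $l\in L$, then $p^kn,p^kl\in G$ for some $k$, because $(N\oplus L)/G$ is torsion; hence $p^k\varphi^{-1}(g)\in V_N+V_L$, and $V=V_N\oplus V_L$.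

A nonzero vector of $V_N$ has a nonzero multiple $x\in F$ with $\varphi(x)\in N$. The element $\varphi(x)$ has infinite order because $G$ is free, and $|p^jx|_M=|p^j\varphi(x)|_{N\oplus L}=|p^j\varphi(x)|_N$ for all $j$. So $x$ has finitely many gaps. The same argument in $L$ gives infinitely many gaps for the nonzero vectors of $V_L$.
\end{proof}

\section{Modules with prescribed heights}\label{sec:realize}

Both theorems require May modules in which the heights on a full-rank free submodule are given in advance. We first say which height functions are allowed.

A \emph{valuated module} $(B,v)$ is a module $B$ with a descending family of submodules $P_\sigma$, indexed by the ordinals, such that $P_0=B$, $pP_\sigma\subseteq P_{\sigma+1}$, $P_\lambda=\bigcap_{\sigma<\lambda}P_\sigma$ for limit $\lambda$, and $P_\tau=0$ for some $\tau$. For $x\ne0$ the least ordinal $\sigma$ with $x\notin P_\sigma$ is a successor, so there is a largest $\sigma$ with $x\in P_\sigma$; this is the \emph{value} $v(x)$. We put $v(0)=\infty$. Values obey the rules listed for heights in the introduction. If $B$ is a submodule of a reduced module $M$, then $P_\sigma=B\cap p^\sigma M$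 makes $B$ a valuated module with $v(x)=|x|_M$, and a submodule $B'$ of a valuated module is valuated by $P_\sigma\cap B'$. In view of Lemma~\ref{lem:nice}(a), a submodule $C\subseteq B$ is called \emph{nice in $(B,v)$} if $v$ attains a maximum on each coset of $C$ in $B$.

Let $(B,v)$ be valuated with $B$ free. To give $u\in B$ the height $v(u)$ we must make it divisible by $p$ with a quotient of height $\beta$, for each $\beta<v(u)$; each such quotient must in turn be divisible with quotients of all heights below $\beta$, and so on. This is recorded by decreasing sequences of ordinals. The following is a version of a construction of Richman and Walker. A \emph{node} is a symbol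
\[
t=[u;\beta_1,\dots,\beta_k],\qquad 0\ne u\in B,\quad k\ge1,\quad v(u)>\beta_1>\dots>\beta_k,
\]
with ordinals $\beta_i$. Its \emph{length} is $k$, its \emph{value} is $v(t)=\beta_k$, and its \emph{parent} $\mathrm{par}(t)$ is $[u;\beta_1,\dots,\beta_{k-1}]$ if $k\ge2$ and $u$ if $k=1$. Parents have larger value than their children. Let $M(B,v)$ be the module generated by $B$ and the nodes, subject to the relations of $B$ and the relations $pt=\mathrm{par}(t)$.

Fix a set $\Theta\ni0$ of representatives of $R/pR$ in $R$. A \emph{normal form} is an expression $b+\sum_t\theta_tt$ with $b\in B$, $\theta_t\in\Theta$, and almost all $\theta_t$ equal to $0$. Every element of $M=M(B,v)$ has exactly one normal form. For existence, start from any expression $b+\sum r_tt$, treat the longest nodes first, write $r_t=\theta_t+pq_t$, and replace $r_tt$ by $\theta_tt+q_t\,\mathrm{par}(t)$; we call this process \emph{reduction}. For uniqueness, well-order the nodes as $(t_i)_{i<\rho}$ with shorter nodes first, and let $M^{(i)}$ be the module presented by $B$, the nodes $t_j$ with $j<i$, and their relations. Then $M^{(i+1)}=(M^{(i)}\oplus Rt_i)/R(\mathrm{par}(t_i)-pt_i)$.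 The map $M^{(i)}\to M^{(i+1)}$ is injective, since a nonzero multiple of the relation has nonzero $t_i$-component, and its cokernel is $R/pR$, generated by $t_i$. Thus $M$ is the union of the smooth chain $B=M^{(0)}\subseteq M^{(1)}\subseteq\cdots$. If two normal forms of one element differed in a node, then for the last such node $t_i$ the difference $(\theta_{t_i}-\theta'_{t_i})t_i$ would lie in $M^{(i)}$ although $\theta_{t_i}-\theta'_{t_i}$ is a unit, which is impossible. So the nodes agree, and then so do the parts in $B$.

\begin{lemma}\label{lem:height}
Let $M=M(B,v)$ and $P_\tau=0$. The height of a normal form is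
\[
\Big|\,b+\sum\theta_tt\,\Big|_M=\min\big(v(b),\ \min_{\theta_t\ne0}v(t)\big).
\]
In particular $|b|_M=v(b)$ for $b\in B$. Moreover $M/B$ is torsion and $p^\tau M=0$.
\end{lemma}

\begin{proof}
Let $M_\sigma=P_\sigma+\sum_{v(t)\ge\sigma}Rt$. Reduction of an expression $b+\sum r_tt$ with $b\in P_\sigma$ and all $v(t)\ge\sigma$ produces expressions of the same kind, since parents have larger value. So $M_\sigma$ is the set of elements whose normal form has $b\in P_\sigma$ and $v(t)\ge\sigma$ whenever $\theta_t\ne0$, and the height formula says exactly that $p^\sigma M=M_\sigma$ for all $\sigma$. We have $M_0=M$, and uniqueness of normal forms gives $M_\lambda=\bigcap_{\sigma<\lambda}M_\sigma$ for limit $\lambda$. It remains to show that $pM_\sigma=M_{\sigma+1}$. The inclusion $\subseteq$ follows from $pP_\sigma\subseteq P_{\sigma+1}$ and $v(\mathrm{par}(t))\ge v(t)+1$. Conversely, a nonzero $x\in P_{\sigma+1}$ equals $p[x;\sigma]$, and a node $[u;\beta_1,\dots,\beta_k]$ with $\beta_k\ge\sigma+1$ equals $p[u;\beta_1,\dots,\beta_k,\sigma]$.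

All nodes have value less than $\tau$, so $p^\tau M=M_\tau=0$. A node of length $k$ is carried into $B$ by $p^k$.
\end{proof}

The nodes never obstruct niceness, so the question whether $M(B,v)$ is a May module can be decided inside $(B,v)$.

\begin{lemma}\label{lem:nft}
Let $C\subseteq B$ with $B/C$ torsion, and suppose that there is a smooth chain $C=N_0\subseteq N_1\subseteq\dots\subseteq N_\rho=B$ of submodules nice in $(B,v)$ with successive quotients $0$ or isomorphic to $R/pR$. Then $C$ is an NFT-submodule of $M=M(B,v)$.
\end{lemma}

\begin{proof}
The module $C$ is free, being a submodule of a free module over a principal ideal domain. Let $N$ be nice in $(B,v)$ and let $m=b+\sum\theta_tt$ be a normal form. For $c\in N$ Lemma~\ref{lem:height} gives $|m+c|=\min(v(b+c),\min_{\theta_t\ne0}v(t))$, which is maximal when $v(b+c)$ is. So each $N_i$ is nice in $M$.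

Let $\Gamma$ be a set of nodes that contains every node that is a parent of one of its members, and let $M_\Gamma$ be generated by $B$ and $\Gamma$. Reduction of an expression in $B$ and $\Gamma$ involves only nodes of $\Gamma$, so $M_\Gamma$ consists of the normal forms with nodes in $\Gamma$. Consequently all normal forms in a coset of $M_\Gamma$ have the same part $m_0=\sum_{t\notin\Gamma}\theta_tt$ outside $\Gamma$. The element $m_0$ lies in the coset, and by Lemma~\ref{lem:height} it has maximal height there. So $M_\Gamma$ is nice in $M$; in particular every $M^{(i)}$ is.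

Concatenate the chain $(N_i)$ from $C$ to $B$ with the chain $(M^{(i)})$ from $B$ to $M$ and divide by $C$. By Lemma~\ref{lem:nice}(b) this is a nice composition series of the torsion module $M/C$, which is reduced because $p^\tau(M/C)=(p^\tau M+C)/C=0$. Hence $M/C$ is totally projective.
\end{proof}

For a basis $S$ of $B$ and a function $n\colon S\to\omega$, $s\mapsto n_s$, let $B(n)=\bigoplus_{s\in S}Rp^{n_s}s$. These submodules are cofinal among the full-rank ones, and they can be joined to $B$ by chains of submodules of the same form.

\begin{lemma}\label{lem:may}
If $B$ has a basis $S$ such that $B(n)$ is nice in $(B,v)$ for every $n\colon S\to\omega$, then $M(B,v)$ is a May module.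
\end{lemma}

\begin{proof}
Let $F$ be a full-rank free submodule of $M(B,v)$. For each $s\in S$ choose $n_s$ with $p^{n_s}s\in F$; then $B(n)\subseteq F$. Well-order $S$ and lower the exponents $n_s$ to $0$, one unit at a time and one $s$ after another. A typical stage is $B(n')$ with $n'_s=0$ for $s<s_0$, $0\le n'_{s_0}\le n_{s_0}$, and $n'_s=n_s$ for $s>s_0$; unions at limit stages have this form too. This is a smooth chain from $B(n)$ to $B$ of nice submodules with quotients $R/pR$, so $B(n)$ is an NFT-submodule by Lemma~\ref{lem:nft}.
\end{proof}

\begin{example}\label{ex:rankone}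
Let $\alpha_0<\alpha_1<\cdots$ be ordinals and $B=Rw$ free of rank one. Put $P_\sigma=p^jB$ for the least $j$ with $\alpha_j\ge\sigma$, and $P_\sigma=0$ if there is no such $j$. Since $\alpha_j\ge\sigma$ implies $\alpha_{j+1}\ge\sigma+1$, we have $pP_\sigma\subseteq P_{\sigma+1}$. Continuity at a limit $\lambda$ holds because an element $p^jw$ lies in $P_\sigma$ exactly when $\alpha_j\ge\sigma$. So $v(p^jw)=\alpha_j$. The value is constant on each coset $x+p^nB$ with $x\notin p^nB$, so $M(B,v)$ is a May module of rank one by Lemma~\ref{lem:may}, and $|p^jw|=\alpha_j$. For $\alpha_j=2j$ the nodes over $pw$ are $[pw;0]$, $[pw;1]$ and $[pw;1,0]$; the last satisfies $p^2[pw;1,0]=pw$, and $[pw;0]-w$ is a nonzero element killed by $p$.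
\end{example}

\section{A rigid space of sequences}\label{sec:rigid}

This section uses only the field $K$. Let $K^\omega$ be the space of all sequences in $K$, let $\pi_m\colon K^\omega\to K$ be the $m$th coordinate, and let $w_m$ be the $m$th unit vector. The \emph{leading index} $d(y)$ of a nonzero sequence $y$ is the least $m$ with $\pi_m(y)\ne0$, and the $m$th \emph{tail} of $y$ is $y^{(m)}=y-\sum_{i<m}\pi_i(y)w_i$. A \emph{parity splitting} of a subspace $W\subseteq K^\omega$ is a decomposition $W=W^{\mathrm{ev}}\oplus W^{\mathrm{odd}}$ such that $d$ is even on the nonzero vectors of $W^{\mathrm{ev}}$ and odd on those of $W^{\mathrm{odd}}$. In Section~\ref{sec:example} even leading index will mean finitely-gapped and odd leading index will mean infinitely-gapped, so we want a space without a parity splitting. Both $K^\omega$ and the span $K^{(\omega)}$ of the $w_m$ are split by separating even and odd coordinates; size alone is not an obstruction.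

\begin{example}\label{ex:onevector}
Let $y=(a_0,a_1,\dots)$ with all $a_m\ne0$, and $W=K^{(\omega)}+Ky$. Separating coordinates fails: if $(0,a_1,0,a_3,\dots)$ were in $W$, it would agree with some $ry$ in almost all coordinates, forcing both $r=0$ and $r=1$. Nevertheless $W$ has a parity splitting. Let $W^{\mathrm{ev}}$ be spanned by the tails $y^{(0)},y^{(2)},y^{(4)},\dots$ and $W^{\mathrm{odd}}$ by $w_1,w_3,\dots$. A nontrivial combination of the tails has the leading index $2j$ of the first tail $y^{(2j)}$ that occurs, so the parity conditions hold and the sum is direct. From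
\[
y^{(2j)}-y^{(2j+2)}=a_{2j}w_{2j}+a_{2j+1}w_{2j+1}
\]
we see that the sum contains every $w_m$, so it equals $W$. The projection $e$ onto $W^{\mathrm{odd}}$ along $W^{\mathrm{ev}}$ satisfies
\[
e(w_{2j})=-\frac{a_{2j+1}}{a_{2j}}\,w_{2j+1},\qquad e(w_{2j+1})=w_{2j+1}.
\]
\end{example}

The example shows both phenomena of this paper. First, a new vector can be absorbed by a triangular correction. Indeed, every subspace $W$ of countable dimension has a parity splitting. Write $W$ as the union of subspaces $H_0\subseteq H_1\subseteq\cdots$ with $\dim H_j=j$, and take $y\in H_{j+1}\setminus H_j$. The affine subspaces $\{h\in y+H_j:d(h)\ge m\}$ descend with $m$ and have empty intersection, so by finite dimension they are eventually empty, and we may choose $y_j\in y+H_j$ of maximal leading index. This index differs from $d(h)$ for every nonzero $h\in H_j$, since otherwise subtracting a multiple of $h$ would raise it. The $y_j$ form a basis of $W$ with distinct leading indices, which we sort by parity. This is the skeleton of the proof of Theorem~\ref{thm:B}. Second, the matrix $(\pi_m(e(w_i)))$ of the correction depends on the coordinates of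 $y$. The matrix has countably many entries. If $W$ contains uncountably many sequences with unrelated coordinates, one of them is unrelated to the matrix, and for that sequence no correction has been made. Algebraic independence makes ``unrelated'' precise.

Since $R$ is complete, the sums $\sum_i\epsilon_ip^i$ with $\epsilon_i\in\{0,1\}$ are $2^{\aleph_0}$ distinct elements of $K$. A field of countable transcendence degree over the prime field $F_0$ is countable, so $K$ has uncountable transcendence degree over $F_0$. This is the only use of completeness in the proof of Theorem~\ref{thm:A}. Choose elements $\xi_{\delta,m}\in K$ $(\delta<\omega_1,\ m<\omega)$ that are algebraically independent over $F_0$. Replacing some of them by their inverses, we may assume that all $\xi_{\delta,m}$ lie in $R$. Put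
\[
y_\delta=(\xi_{\delta,m})_{m<\omega},\qquad W=K^{(\omega)}+\sum_{\delta<\omega_1}Ky_\delta,\qquad W_m=\{h\in W:\pi_i(h)=0\text{ for }i<m\}.
\]
The $W_m$ descend, $W_0=W$, and $\bigcap_mW_m=0$.

\begin{lemma}\label{lem:indep}
The family $\{w_m\}_{m<\omega}\cup\{y_\delta\}_{\delta<\omega_1}$ is a basis of $W$. For each $m$, the space $W_m$ is spanned by the $w_i$ with $i\ge m$ and the tails $y_\delta^{(m)}$.
\end{lemma}

\begin{proof}
Let $\sum_{\delta\in T}s_\delta y_\delta+\sum_it_iw_i=0$ with $T$ finite. For all large $i$ we have $t_i=0$ and hence $\sum_{\delta\in T}s_\delta\xi_{\delta,i}=0$. Take $|T|$ such indices $i$. The determinant of the matrix $(\xi_{\delta,i})$ is a nonzero polynomial evaluated at algebraically independent elements, so it is nonzero, and all $s_\delta$ vanish; then all $t_i$ vanish. For the second claim, subtract from $h\in W_m$ the combination of tails $y^{(m)}_\delta\in W_m$ that has the same $y_\delta$-coefficients. The result is a combination of the $w_i$ lying in $W_m$, so only indices $i\ge m$ occur.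
\end{proof}

An endomorphism $e$ of $W$ preserving every $W_m$ acts on the line $W_m/W_{m+1}$ by the scalar $\pi_m(e(w_m))$. On $K^{(\omega)}$ these scalars could be arbitrary. On $W$ they cannot.

\begin{proposition}\label{prop:rigid}
Let $e\colon W\to W$ be $K$-linear with $e(W_m)\subseteq W_m$ for all $m$. Then the sequence $\big(\pi_m(e(w_m))\big)_{m<\omega}$ is eventually constant.
\end{proposition}

\begin{proof}
Put $a_{mi}=\pi_m(e(w_i))$.

\emph{Choice of a sequence unrelated to the matrix.} Extend $\Xi=\{\xi_{\delta,m}\}$ to a transcendence basis $\Xi\sqcup\Xi'$ of $K$ over $F_0$. Each $a_{mi}$ is algebraic over $F_0(\Xi_{mi}\cup\Xi')$ for some finite $\Xi_{mi}\subseteq\Xi$. The countably many finite sets $\Xi_{mi}$ involve only countably many first indices, so there is $\delta<\omega_1$ such that no $\xi_{\delta,m}$ lies in any of them. Fix this $\delta$, write $y=y_\delta$ and $\xi_m=\xi_{\delta,m}$, and let $K_1$ be the algebraic closure in $K$ of $F_0\big((\Xi\setminus\{\xi_m:m<\omega\})\cup\Xi'\big)$. Then $K_1$ contains all $a_{mi}$ and all $\xi_{\gamma,m}$ with $\gamma\ne\delta$, and the family $(\xi_m)_{m<\omega}$ is algebraically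 independent over $K_1$.

\emph{Two computations of $\pi_m(e(y))$.} Write
\[
e(y)=ry+\sum_{\gamma\in T}r_\gamma y_\gamma+\sum_{i<m_0}t_iw_i
\]
with $T\subseteq\omega_1\setminus\{\delta\}$ finite and coefficients in $K$. For $m\ge m_0$ this gives $\pi_m(e(y))=r\xi_m+\sum_{\gamma\in T}r_\gamma\xi_{\gamma,m}$. On the other hand, $y^{(m+1)}=y-\sum_{i\le m}\xi_iw_i$ lies in $W_{m+1}$, so its image under $e$ lies in $W_{m+1}$ and is killed by $\pi_m$; this gives $\pi_m(e(y))=\sum_{i\le m}a_{mi}\xi_i$. Comparing, for all $m\ge m_0$,
\begin{equation}\label{eq:key}
(r-a_{mm})\,\xi_m=\sum_{i<m}a_{mi}\xi_i-\sum_{\gamma\in T}r_\gamma\xi_{\gamma,m}.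
\end{equation}

\emph{Counting transcendence degree.} We have no control over $r$ and the $r_\gamma$, but there are only $g=1+|T|$ of them, and they can account for at most $g$ independent elements. Precisely, if $m\ge m_0$ and $a_{mm}\ne r$, then \eqref{eq:key} shows
\begin{equation}\label{eq:field}
\xi_m\in K_1(\xi_i:i<m)\big(r,(r_\gamma)_{\gamma\in T}\big).
\end{equation}
Suppose that there are $g+1$ such indices $m_1<\dots<m_{g+1}$, and let $K_2$ be generated over $K_1$ by the $\xi_i$ with $i\le m_{g+1}$ and $i\notin\{m_1,\dots,m_{g+1}\}$. Let $K_3=K_2(r,(r_\gamma)_{\gamma\in T})$. By induction on $j$ we have $\xi_{m_j}\in K_3$: each $\xi_i$ with $i<m_j$ either lies in $K_2$ or is some $\xi_{m_{j'}}$ with $j'<j$, so \eqref{eq:field} applies. Now $K_3$ has transcendence degree at most $g$ over $K_2$, but it contains the $g+1$ elements $\xi_{m_1},\dots,\xi_{m_{g+1}}$, which are algebraically independent over $K_2$. This contradiction shows that $a_{mm}=r$ for all but at most $g$ indices $m\ge m_0$.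
\end{proof}

\section{The counterexample}\label{sec:example}

Let $\kappa\ge\aleph_1$. Let $B_1\subseteq W$ be the $R$-submodule generated by the $w_m$ and the $y_\delta$; by Lemma~\ref{lem:indep} it is free on these elements, and $KB_1=W$. Let $X$ be a free module of rank $\kappa$, whose only role is to raise the rank, and let $B=B_1\oplus X$, with basis $S$ consisting of the $w_m$, the $y_\delta$ and a basis of $X$. Then $|S|=\kappa$.

\subsection*{The valuation}
We want the block of ordinals $[\omega m,\omega(m+1))$ to hold the eventual heights of the vectors of leading index $m$, growing by one at each multiplication by $p$ when $m$ is even and by two when $m$ is odd. So $P_{\omega m}$ should be a submodule $Q_m$ of $B_1$ spanning $W_m$. The choice $Q_m=B_1\cap W_m$ violates the hypothesis of Lemma~\ref{lem:may} (Remark~\ref{rem:why}); we shrink the tails instead. Since the $\xi_{\delta,i}$ lie in $R$, the tails lie in $B_1$, and we put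
\[
Q_m=\sum_{i\ge m}Rw_i+\sum_{\delta<\omega_1}Rp^my_\delta^{(m)}.
\]
Then $Q_0=B_1$, and $KQ_m=W_m$ by Lemma~\ref{lem:indep}. Since $y_\delta^{(m)}=\xi_{\delta,m}w_m+y_\delta^{(m+1)}$, the module $Q_m$ is free on $\{w_i\}_{i\ge m}\cup\{z_{\delta,m}\}_\delta$, where $z_{\delta,m}=p^my_\delta^{(m+1)}$, while $Q_{m+1}$ is free on $\{w_i\}_{i>m}\cup\{pz_{\delta,m}\}_\delta$. Hence $Q_{m+1}\subseteq Q_m$ and
\begin{equation}\label{eq:quot}
Q_m/Q_{m+1}\cong R\,\bar w_m\oplus\bigoplus_\delta(R/pR)\,\bar z_{\delta,m},
\end{equation}
and the $\bar w_m$-coefficient of the class of $q\in Q_m$ is $\pi_m(q)$. For $m,k<\omega$ define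
\[
P_{\omega m+k}=\begin{cases}
p^kQ_0+Q_1+p^kX, & m=0,\\
p^kQ_m+Q_{m+1}, & m\ge2\text{ even},\\
p^{\lceil k/2\rceil}Q_m+Q_{m+1}, & m\text{ odd},
\end{cases}
\qquad P_\sigma=0\quad(\sigma\ge\omega^2).
\]

\begin{lemma}\label{lem:val}
The family $(P_\sigma)$ makes $B$ a valuated module, and $v(b+\chi)=\min(v(b),v(\chi))$ for $b\in B_1$, $\chi\in X$.
\end{lemma}

\begin{proof}
We have $P_0=B$ and $P_{\omega(m+1)}=Q_{m+1}\subseteq P_{\omega m+k}$ for all $k$, so the family descends. The inclusion $pP_{\omega m+k}\subseteq P_{\omega m+k+1}$ is immediate for even $m$, and for odd $m$ it follows from $\lceil k/2\rceil+1\ge\lceil(k+1)/2\rceil$. By \eqref{eq:quot}, $p^k(Q_m/Q_{m+1})=Rp^k\bar w_m$ for $k\ge1$, so $\bigcap_k(p^kQ_m+Q_{m+1})=Q_{m+1}$; also $\bigcap_kp^kX=0$. This is continuity at $\omega(m+1)$. Continuity at $\omega^2$ holds because $\bigcap_mQ_m\subseteq\bigcap_mW_m=0$. The last claim holds because $P_\sigma=(P_\sigma\cap B_1)\oplus(P_\sigma\cap X)$ for every $\sigma$.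
\end{proof}

Let $M=M(B,v)$. By Lemma~\ref{lem:height}, $M$ has rank $\kappa$ and $p^{\omega^2}M=0$.

\begin{lemma}\label{lem:exmay}
$M$ is a May module.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:may} it suffices to show that each $B(n)=B_1(n)\oplus X(n)$ is nice in $(B,v)$. By the last claim of Lemma~\ref{lem:val}, the sum of an element of maximal value in $b+B_1(n)$ and one in $\chi+X(n)$ has maximal value in $b+\chi+B(n)$, so we treat the two summands separately. On the cosets $B_1(n)$ and $X(n)$ themselves the maximum is $v(0)=\infty$.

\emph{The summand $X$.} Here $P_k\cap X=p^kX$ and $P_\omega\cap X=0$. If $\chi\notin X(n)$, then for some basis element $s$ the coefficient of $\chi$ at $s$ is not in $p^{n_s}R$. The same holds for every element of $\chi+X(n)$, so all values on the coset are less than $n_s$, and a maximum exists.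

\emph{The summand $B_1$, first step:} $\bigcap_m(B_1(n)+Q_m)=B_1(n)$. From $p^my_\delta^{(m)}=p^my_\delta-\sum_{i<m}p^m\xi_{\delta,i}w_i$ we see that, with respect to the basis of $B_1$, an element of $Q_m$ has its coefficients at all $y_\delta$ and at all $w_i$ with $i<m$ in $p^mR$. So the coefficient at a basis element $s$ of an element of the left side lies in $p^{n_s}R+p^mR$ for all large $m$, that is, in $p^{n_s}R$.

\emph{The summand $B_1$, second step.} Let $x\in B_1\setminus B_1(n)$. By the first step there is a largest $m$ such that $x+B_1(n)$ meets $Q_m$. It remains to bound the values inside the block $[\omega m,\omega(m+1))$. Let $a=\max(n_{w_m},1)$. The basis $\{w_i\}_{i\ge m}\cup\{z_{\delta,m}\}_\delta$ of $Q_m$ shows that $p^aQ_m\subseteq Q_{m+1}+Rp^aw_m\subseteq Q_{m+1}+B_1(n)$. If some $x'\in x+B_1(n)$ had $v(x')\ge\omega m+2a$, then, for either parity of $m$, we would have $x'\in p^aQ_m+Q_{m+1}\subseteq Q_{m+1}+B_1(n)$, and the coset would meet $Q_{m+1}$. So all values on the coset are less than $\omega m+2a$, and some value is at least $\omega m$. The interval $[\omega m,\omega m+2a)$ is finite, so a maximum exists.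
\end{proof}

\begin{remark}\label{rem:why}
The factor $p^m$ in the definition of $Q_m$ is what makes the first step work. Suppose that we used $B_1\cap W_m$ in place of $Q_m$, and take $n_{w_i}=0$ and $n_{y_\delta}=1$. The coset $y_\delta+B_1(n)$ does not contain $0$ but contains every tail $y_\delta^{(m)}$, of value at least $\omega m$. The values on the coset would be cofinal in $\omega^2$ and have no maximum.
\end{remark}

\subsection*{Gaps}
Let $V=K\otimes M=K\otimes B=W\oplus KX$. Extend each $\pi_m$ to $V$ by $\pi_m(X)=0$. Put $V_0=V$ and $V_m=W_m$ for $m\ge1$, let $d(h)$ be the largest $m$ with $h\in V_m$ for $0\ne h\in V$, and let $d(0)=\infty$. On $W$ this is the leading index, and $d(h)=0$ for $h\notin W$. As the $V_m$ are descending subspaces, $d(h+h')=\min(d(h),d(h'))$ whenever $d(h)\ne d(h')$.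

\begin{lemma}\label{lem:exgaps}
A nonzero vector $h\in V$ is finitely-gapped if $d(h)$ is even and infinitely-gapped if $d(h)$ is odd.
\end{lemma}

\begin{proof}
After scaling we may assume that $h=b+\chi\in B$ with $b\in B_1$, $\chi\in X$, and by Lemma~\ref{lem:height} we must follow the sequence $v(p^ih)$.

First let $0\ne b\in B_1$ with $d(b)=m$, and let $c=v_p(\pi_m(b))<\infty$. Since $b\in KQ_m$, we have $p^{i_0}b\in Q_m$ for some $i_0$. For $i>i_0$ the class of $p^ib$ in \eqref{eq:quot} is $p^i\pi_m(b)\bar w_m$, because the torsion part is killed by $p$. So $p^ib\in p^jQ_m+Q_{m+1}$ if and only if $j\le i+c$. For even $m$ this gives $v(p^ib)=\omega m+i+c$. For odd $m$, the largest $k$ with $\lceil k/2\rceil\le i+c$ is $2(i+c)$, so $v(p^ib)=\omega m+2(i+c)$. If $\chi=0$, it follows that $h=b$ has no gap at any $i>i_0$ when $m$ is even and a gap at every $i>i_0$ when $m$ is odd.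

Now let $\chi\ne0$, so that $d(h)=0$. Then $v(p^i\chi)=i+v(\chi)<\omega$. For large $i$, the value $v(p^ib)$ is $i+c$ if $d(b)=0$, and it is at least $\omega$ if $d(b)\ge1$. In both cases $v(p^ih)=\min(v(p^ib),v(p^i\chi))$ equals $i$ plus a constant for large $i$, so $h$ is finitely-gapped.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The module $M$ is a reduced May module of rank $\kappa$ with $p^{\omega^2}M=0$. Suppose that $M\cong_HN\oplus L$ with $N$ finitely-gapped and $L$ infinitely-gapped, and let $V=V_N\oplus V_L$ be as in Lemma~\ref{lem:lines}. By Lemma~\ref{lem:exgaps}, $d$ is even on the nonzero vectors of $V_N$ and odd on the nonzero vectors of $V_L$. Hence for $n\in V_N$ and $l\in V_L$, not both zero, $d(n)\ne d(l)$ and $d(n+l)=\min(d(n),d(l))$. Let $e$ be the projection of $V$ onto $V_L$ with kernel $V_N$. If $n+l\in V_m$, then $n,l\in V_m$; so $e(V_m)\subseteq V_m$ for all $m$.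

Write $w_m=n+l$, so that $d(n),d(l)\ge m$. If $m$ is even, then $d(l)\ge m+1$ and $e(w_m)=l\in V_{m+1}$. If $m$ is odd, then $d(n)\ge m+1$ and $e(w_m)=w_m-n\in w_m+V_{m+1}$. Since $\pi_m(V_{m+1})=0$, the scalar $\pi_m(e(w_m))$ is $0$ for even $m$ and $1$ for odd $m$.

Let $e'\colon W\to W$ be the restriction of $e$ to $W$ followed by the projection $V\to W$ with kernel $KX$. For $m\ge1$ we have $e'(W_m)=e(V_m)\subseteq W_m$, and $e'(W_0)\subseteq W_0=W$. Since $\pi_m$ kills $X$, the sequence $\pi_m(e'(w_m))=\pi_m(e(w_m))$ is $0,1,0,1,\dots$, which contradicts Proposition~\ref{prop:rigid}.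
\end{proof}

\section{Free valuated modules of countable rank}\label{sec:countmay}

For Theorem~\ref{thm:B} we need May modules $N$ and $L$ with heights inherited from an arbitrary reduced module, where no basis as in Lemma~\ref{lem:may} is at hand. The goal of this section is Proposition~\ref{prop:countmay}: in countable rank, $M(B,v)$ is always a May module. Completeness of $R$ enters through the linear compactness of finitely generated modules, which we need only for chains.

\begin{lemma}\label{lem:chain}
Let $E$ be a finitely generated module and let $(a_i+A_i)_{i\in J}$ be a descending family of cosets of submodules $A_i$ of $E$, indexed by a nonempty totally ordered set $J$. Then $\bigcap_i(a_i+A_i)\ne\emptyset$.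
\end{lemma}

\begin{proof}
Fix $k<\omega$. Since $E/p^kE$ has finite length, the descending submodules $A_i+p^kE$ are constant from some index on, and from that index on the nested cosets $a_i+A_i+p^kE$ are constant too. Call the final coset $G_k$; it is contained in every $a_i+A_i+p^kE$. Taking $i$ large for both $k$ and $k+1$ gives $G_k=G_{k+1}+p^kE$. So we can choose $g_k\in G_k$ recursively with $g_{k+1}-g_k\in p^kE$. The module $E$ is a finite direct sum of copies of $R$ and modules $R/p^jR$, hence $p$-adically complete, so there is $g\in E$ with $g-g_k\in p^kE$ for all $k$. Then $g-a_i\in\bigcap_k(A_i+p^kE)$ for every $i$, and this intersection is $A_i$ because $\bigcap_kp^k(E/A_i)=0$ for the finitely generated module $E/A_i$.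
\end{proof}

In the next three lemmas $(B,v)$ is a valuated module with family $(P_\sigma)$ and $P_\tau=0$, and ``nice'' means nice in $(B,v)$.

\begin{lemma}\label{lem:fg}
Every finitely generated submodule $C$ of $B$ is nice.
\end{lemma}

\begin{proof}
Let $x\in B$ and let $\Sigma$ be the class of ordinals $\sigma$ such that $x+C$ meets $P_\sigma$; it is an initial segment containing $0$. If $\lambda$ is a limit and all $\sigma<\lambda$ lie in $\Sigma$, then the sets $\{c\in C:x+c\in P_\sigma\}$, $\sigma<\lambda$, are descending cosets of the submodules $C\cap P_\sigma$ of $C$. By Lemma~\ref{lem:chain} they have a common element $c$, and $x+c\in P_\lambda$. So $\Sigma$ is closed under limits. If $\tau\in\Sigma$, then $0\in x+C$ and the maximal value is $\infty$. Otherwise $\Sigma$ has a largest element, which is the maximal value on $x+C$.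
\end{proof}

\begin{remark}\label{rem:complete}
Lemma~\ref{lem:fg} fails over a discrete valuation domain $R_0$ that is not complete. Let $\widehat R_0$ be the completion, $a\in\widehat R_0\setminus R_0$, $B=R_0+R_0a$, $P_k=B\cap p^k\widehat R_0$ and $P_\omega=0$. The coset $a+R_0$ does not contain $0$ and has elements of arbitrarily large finite value, so the cyclic submodule $R_0$ is not nice.
\end{remark}

\begin{lemma}\label{lem:ext}
If $N$ is nice and $N\subseteq N^+\subseteq B$ with $N^+/N\cong R/pR$, then $N^+$ is nice.
\end{lemma}

\begin{proof}
Write $N^+=N+Rb$ and fix $x\in B$. Then $x+N^+$ is the union of the cosets $x+rb+N$, $r\in\Theta$. Let $h(r)$ be the maximal value on $x+rb+N$. We must show that the $h(r)$ have a maximum, which needs an argument when the residue field is infinite. Let $h_0$ be the maximal value on $b+N$; it is also the maximal value on $ub+N=u(b+N)$ for every unit $u$, in particular for $u=r-r'$ with $r\ne r'$ in $\Theta$. If $h(r),h(r')>h_0$ with $r\ne r'$, then the difference of elements realizing these values lies in $(r-r')b+N$ and has value greater than $h_0$, which is impossible. So at most one $h(r)$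 exceeds $h_0$, and if one does, it is the maximum. Suppose that all $h(r)\le h_0$. For $r\ne r'$, add an element of value $h_0$ in $(r-r')b+N$ to an element of value $h(r')$ in $x+r'b+N$; the sum lies in $x+rb+N$, so $h(r)\ge\min(h(r'),h_0)=h(r')$. Thus all $h(r)$ are equal.
\end{proof}

To obtain a nice submodule of infinite rank we take a union of finitely generated ones. The danger is that the maximal value on $x+C_j$ grows with $j$ forever, as happens in Remark~\ref{rem:why} with the submodules generated by $py_\delta,w_0,\dots,w_j$. The remedy is to multiply each new generator by a power of $p$ so high that it does not raise the maximum on any coset of an earlier element. One power works for all ordinals at once, because only finitely many submodules are involved.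

\begin{lemma}\label{lem:full}
Let $B$ be free of countable rank. Every full-rank submodule $F'$ of $B$ contains a submodule $C$ that is full-rank and nice in $B$.
\end{lemma}

\begin{proof}
Let $f_1,f_2,\dots$ be a basis of the free module $F'$ (a finite or infinite list), and let $E_j=B\cap(Kf_1+\dots+Kf_j)$ inside $K\otimes B$. If $B_0$ is spanned by a finite part of a basis of $B$ and contains $f_1,\dots,f_j$, then $E_j\subseteq B\cap KB_0=B_0$; so $E_j$ is finitely generated. Also $B=\bigcup_jE_j$, since the $f_j$ span $K\otimes B$. We construct $C_j=Rp^{k_1}f_1\oplus\dots\oplus Rp^{k_j}f_j$, which is full-rank in $E_j$, such that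
\begin{equation}\label{eq:descent}
\text{for all }x\in E_{j-1}\text{ and all }\sigma:\quad x+C_j\text{ meets }P_\sigma\ \Longrightarrow\ x+C_{j-1}\text{ meets }P_\sigma.
\end{equation}
Start with $C_0=E_0=0$. Given $C_{j-1}$, put
\begin{align*}
Z_{\sigma,k}&=\{x\in E_{j-1}:(x+C_{j-1}+Rp^kf_j)\cap P_\sigma\ne\emptyset\},\\
Z_\sigma&=\{x\in E_{j-1}:(x+C_{j-1})\cap P_\sigma\ne\emptyset\}.
\end{align*}
These are submodules between $C_{j-1}$ and $E_{j-1}$, descending in $\sigma$ and in $k$, and $Z_\sigma\subseteq Z_{\sigma,k}$. We claim that $\bigcap_kZ_{\sigma,k}=Z_\sigma$. If $x$ lies in the intersection, the sets $(x+C_{j-1}+Rp^kf_j)\cap P_\sigma$ are descending cosets of submodules of $E_j$, so they have a common element by Lemma~\ref{lem:chain}. It lies in $P_\sigma$ and in $x+\bigcap_k(C_{j-1}\oplus Rp^kf_j)=x+C_{j-1}$, which proves the claim.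

The module $E_{j-1}/C_{j-1}$ is finitely generated and torsion, hence of finite length. Therefore for each $\sigma$ there is $k(\sigma)$ with $Z_{\sigma,k}=Z_\sigma$ for $k\ge k(\sigma)$, and the descending family $(Z_\sigma)$ takes only finitely many values, first attained at ordinals $\sigma_0,\dots,\sigma_l$. Let $k_j=\max_ik(\sigma_i)$. For an arbitrary $\sigma$ take $i$ with $Z_\sigma=Z_{\sigma_i}$; then $\sigma\ge\sigma_i$, so $Z_{\sigma,k_j}\subseteq Z_{\sigma_i,k_j}=Z_{\sigma_i}=Z_\sigma$. This is \eqref{eq:descent} for $C_j=C_{j-1}\oplus Rp^{k_j}f_j$.

Let $C=\bigcup_jC_j\subseteq F'$; it is full-rank in $B$. Let $x\in B$, say $x\in E_j$. If $x+C$ meets $P_\sigma$, then $x+C_i$ does for some $i\ge j$, and applying \eqref{eq:descent} for $i,i-1,\dots,j+1$ shows that $x+C_j$ does. So no element of $x+C$ has larger value than the element of maximal value in $x+C_j$, which exists by Lemma~\ref{lem:fg}.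
\end{proof}

\begin{proposition}\label{prop:countmay}
If $(B,v)$ is a valuated module with $B$ free of countable rank, then $M(B,v)$ is a May module.
\end{proposition}

\begin{proof}
Let $F$ be a full-rank free submodule of $M(B,v)$. Then $F\cap B$ is full-rank in $B$, so by Lemma~\ref{lem:full} it contains a submodule $C$ that is full-rank and nice in $B$. Let $b_1,b_2,\dots$ be a basis of $B$ and $p^{a_i}b_i\in C$. Adjoining to $C$ successively $p^{a_1-1}b_1,\dots,pb_1,b_1$, then $p^{a_2-1}b_2,\dots,b_2$, and so on, gives a chain $C=N_0\subseteq N_1\subseteq\cdots$ of type at most $\omega$ with union $B$ and quotients $0$ or $R/pR$. Its members are nice by Lemma~\ref{lem:ext} and induction, and $B$ is nice in itself. By Lemma~\ref{lem:nft}, $C\subseteq F$ is an NFT-submodule.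
\end{proof}

\section{The splitting in countable rank}\label{sec:split}

Let $M$ be a reduced module of countable rank, $p^\tau M=0$, let $B\subseteq M$ be a full-rank free submodule with $v(x)=|x|_M$, and let $V=K\otimes B=K\otimes M$. We look for a full-rank submodule $F_U\oplus F_I$ of $B$ whose summands consist of finitely-gapped and of infinitely-gapped elements. A splitting of $V$ as in Lemma~\ref{lem:lines} is necessary but does not suffice: heights in a direct sum are minima, so we also need $v(u+z)=\min(v(u),v(z))$ for $u\in F_U$, $z\in F_I$. To get this we describe finitely-gapped vectors by two invariants. If $y$ is finitely-gapped, then $v(p^ky)=\lambda+(c+k)$ for large $k$, with a limit ordinal $\lambda$ and an integer $c$. The ordinal $\lambda$ plays the role of the leading index of Section~\ref{sec:rigid}, and $c$ behaves like a norm.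

In this section $\lambda$ and $\mu$ denote ordinals that are limits or $0$; every ordinal is uniquely $\lambda+n$ with $n<\omega$, and $\lambda+\omega$ is the next limit after $\lambda$. Let
\[
V(\lambda)=\{y\in V:\ p^ky\in B\text{ and }v(p^ky)\ge\lambda\text{ for some }k<\omega\}.
\]
If the condition holds for $k$, it holds for all larger $k$; hence the $V(\lambda)$ are descending subspaces, with $V(0)=V$ and $V(\lambda)=0$ for $\lambda\ge\tau$. For $y\in V(\lambda)$ and $k$ so large that the condition holds, let $n_k(y)$ be the $n<\omega$ with $v(p^ky)=\lambda+n$, or $\infty$ if $v(p^ky)\ge\lambda+\omega$. Then $n_{k+1}(y)\ge n_k(y)+1$, so $n_k(y)-k$ is nondecreasing, and we put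
\[
c_\lambda(y)=\lim_{k\to\infty}\big(n_k(y)-k\big)\in\mathbb Z\cup\{\infty\},\qquad V'(\lambda)=\{y\in V(\lambda):c_\lambda(y)=\infty\}.
\]
In the module of Theorem~\ref{thm:A}, for instance, $V(\omega m)=V_m$, and $V'(\omega m)$ is $V_{m+1}$ for even $m$ and $V_m$ for odd $m$, by the computation in Lemma~\ref{lem:exgaps}.

\begin{lemma}\label{lem:c}
\begin{enumerate}
\item[(a)] For $y,y'\in V(\lambda)$ and $r\in K$ we have $c_\lambda(y+y')\ge\min(c_\lambda(y),c_\lambda(y'))$ and $c_\lambda(ry)=v_p(r)+c_\lambda(y)$. Hence $V'(\lambda)$ is a subspace, and $c_\lambda$ is constant on its cosets in $V(\lambda)$. Moreover $V(\lambda+\omega)\subseteq V'(\lambda)$, and $V'(\lambda)\subseteq V'(\mu)$ for $\mu\le\lambda$.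
\item[(b)] A nonzero $y\in V$ is finitely-gapped if and only if $y\in V(\lambda)\setminus V'(\lambda)$ for some $\lambda$.
\item[(c)] If $x\in B$, $v(x)\ge\lambda$ and $x\notin V'(\lambda)$, then $v(x)\le\lambda+c_\lambda(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For large $k$ we have $n_k(y+y')\ge\min(n_k(y),n_k(y'))$, $n_k(uy)=n_k(y)$ for units $u$, and $n_k(py)=n_{k+1}(y)$; subtract $k$ and pass to the limit. If $y'\in V'(\lambda)$, then $c_\lambda(y+y')\ge c_\lambda(y)$ and $c_\lambda(y)=c_\lambda((y+y')-y')\ge c_\lambda(y+y')$. If $y\in V(\lambda+\omega)$, then $n_k(y)=\infty$ for large $k$. If $\mu<\lambda$, then $V'(\lambda)\subseteq V(\lambda)\subseteq V(\mu+\omega)\subseteq V'(\mu)$.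

(b) For large $k$ write $v(p^ky)=\lambda_k+n_k$; this is an ordinal because $M$ is reduced and $p^ky\ne0$. The sequence $(\lambda_k)$ is nondecreasing, and it is eventually equal to $\lambda$ if and only if $y\in V(\lambda)\setminus V(\lambda+\omega)$. Suppose that it is eventually equal to $\lambda$. For large $k$ a gap at $k$ means $n_{k+1}-(k+1)>n_k-k$, so there are finitely many gaps if and only if $c_\lambda(y)<\infty$. For $\mu\ne\lambda$ we have $y\notin V(\mu)\setminus V(\mu+\omega)$, so $y\notin V(\mu)\setminus V'(\mu)$ by (a). This proves (b) in the first case. If $(\lambda_k)$ is not eventually constant, then $\lambda_{k+1}>\lambda_k$ infinitely often, and each such $k$ is a gap because $\lambda_{k+1}\ge\lambda_k+\omega>\lambda_k+n_k+1$. Also $y\notin V(\lambda)\setminus V(\lambda+\omega)$, hence $y\notin V(\lambda)\setminus V'(\lambda)$, for every $\lambda$.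

(c) Here $n_k(x)$ is defined for all $k\ge0$, and $n_0(x)\le c_\lambda(x)<\infty$ by monotonicity.
\end{proof}

Thus $c_\lambda$ is a nonarchimedean norm, written additively, on $V(\lambda)/V'(\lambda)$. The second use of completeness is that best approximations from finite-dimensional subspaces exist and give orthogonal bases.

\begin{lemma}\label{lem:orth}
Let $H$ be a $K$-vector space with a function $c\colon H\to\mathbb Z\cup\{\infty\}$ such that $c(h+h')\ge\min(c(h),c(h'))$ and $c(rh)=v_p(r)+c(h)$. Let $Y\subseteq H$ be a finite-dimensional subspace and $y\in H$ with $c<\infty$ on $y+Y$. Then $c$ attains a maximum on $y+Y$, and if $y_0\in y+Y$ attains it, then $c(ry_0+h)=\min(v_p(r)+c(y_0),c(h))$ for all $r\in K$, $h\in Y$.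
\end{lemma}

\begin{proof}
For the second claim we may scale to $r=1$. If $c(h)<c(y_0)$, then $c(h)\ge\min(c(y_0+h),c(y_0))$ forces $c(y_0+h)\le c(h)$, and the reverse inequality is the first axiom. If $c(h)\ge c(y_0)$, then $c(y_0)\le c(y_0+h)\le c(y_0)$ by maximality.

For the first claim, divide by the subspace $\{c=\infty\}$, on whose cosets $c$ is constant; so we may assume that $c(h)=\infty$ only for $h=0$, and $y\notin Y$. Call a basis $g_1,\dots,g_a$ of $Y$ \emph{orthogonal} if $c(\sum r_ig_i)=\min_i(v_p(r_i)+c(g_i))$ for all $r_i\in K$. Suppose that $Y$ has an orthogonal basis and that $c$ is unbounded on $y+Y$, say $c(y+h_n)\ge n$ with $h_n=\sum_ir_{n,i}g_i$. Then $c(h_n-h_{n'})\ge n$ for $n'\ge n$, so $v_p(r_{n,i}-r_{n',i})\ge n-c(g_i)$. As $K$ is complete, $r_{n,i}$ converges to some $r_i$ with $v_p(r_{n,i}-r_i)\ge n-c(g_i)$. For $h=\sum r_ig_i$ we get $c(h-h_n)\ge n$ and $c(y+h)\ge n$ for all $n$, so $y+h=0$, contrary to $y\notin Y$. Hence the integers $c(y+h)$ are bounded above and have a maximum, attained at some $y_0$, and by the second claim $g_1,\dots,g_a,y_0$ is an orthogonal basis of $Y+Ky$. By induction on the dimension,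 every finite-dimensional subspace has an orthogonal basis, which completes the proof.
\end{proof}

\begin{proposition}\label{prop:split}
There is a decomposition $V=U\oplus I$ such that all nonzero vectors of $I$ are infinitely-gapped and $U$ has a basis $\bigsqcup_\lambda E_\lambda$ with $E_\lambda\subseteq V(\lambda)$ and
\begin{equation}\label{eq:orth}
c_\lambda\Big(\sum_{f\in E_\lambda}r_ff\Big)=\min_{f\in E_\lambda}\big(v_p(r_f)+c_\lambda(f)\big)<\infty
\end{equation}
for every nontrivial finite combination with $r_f\in K$.
\end{proposition}

\begin{proof}
Since the rank is countable, $V$ is the union of subspaces $0=H_0\subseteq H_1\subseteq\cdots$ with $\dim H_j=j$ (a finite chain if $\dim V$ is finite). We construct decompositions $H_j=U_j\oplus I_j$ with the stated properties, where $I_j$ and the parts $E^j_\lambda$ of the basis of $U_j$ increase with $j$; the unions then prove the proposition.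

Let $Y=y+H_j$ be a coset with $y\in H_{j+1}\setminus H_j$; any of its elements can serve as the new generator, and we take one as deep in the filtration as possible. Let $\Lambda$ be the set of all $\lambda$ with $Y\cap V(\lambda)\ne\emptyset$. It is an initial segment of the limits (including $0$), it contains $0$, and it is bounded by $\tau$ because $0\notin Y$. The sets $Y\cap V(\lambda)$, $\lambda\in\Lambda$, form a descending chain of nonempty affine subspaces of $H_{j+1}$. One of minimal dimension is contained in all the others, so we may take $y\in\bigcap_{\lambda\in\Lambda}V(\lambda)$.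

\emph{Case 1: some $y\in Y$ lies in $V'(\mu)$ for all $\mu\in\Lambda$.} Take such a $y$, and put $I_{j+1}=I_j+Ky$, $U_{j+1}=U_j$. A nonzero vector of $I_{j+1}$ lies in $I_j$ or is a nonzero multiple of $y+z$ with $z\in I_j$. If $y+z$ were finitely-gapped, then $y+z\in V(\mu)\setminus V'(\mu)$ for some $\mu$ by Lemma~\ref{lem:c}(b). Then $\mu\in\Lambda$ because $y+z\in Y$, so $y\in V'(\mu)$ and $z=(y+z)-y\in V(\mu)\setminus V'(\mu)$. Thus $z$ would be a nonzero finitely-gapped vector of $I_j$, a contradiction.

\emph{Case 2: no such $y$ exists.} Then $\Lambda$ has a largest element $\lambda$: otherwise $\mu\in\Lambda$ implies $\mu+\omega\in\Lambda$, and our $y\in\bigcap_{\mu\in\Lambda}V(\mu)$ lies in $V(\mu+\omega)\subseteq V'(\mu)$ for all $\mu\in\Lambda$. Moreover $Y\cap V'(\lambda)=\emptyset$, because $V'(\lambda)\subseteq V'(\mu)$ for all $\mu\in\Lambda$. Apply Lemma~\ref{lem:orth} to $H=V(\lambda)$, $c=c_\lambda$, the subspace $H_j\cap V(\lambda)$ and $y\in Y\cap V(\lambda)$. It gives $y_0\in Y\cap V(\lambda)$ with $c_\lambda(y_0)<\infty$ and $c_\lambda(ry_0+h)=\min(v_p(r)+c_\lambda(y_0),c_\lambda(h))$ for $h\in H_j\cap V(\lambda)$.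 Put $U_{j+1}=U_j+Ky_0$, $I_{j+1}=I_j$, $E^{j+1}_\lambda=E^j_\lambda\cup\{y_0\}$, and $E^{j+1}_\mu=E^j_\mu$ for $\mu\ne\lambda$. Combinations of elements of $E^j_\lambda$ lie in $H_j\cap V(\lambda)$, so \eqref{eq:orth} holds for $E^{j+1}_\lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take $U$, $I$ and $E_\lambda$ as in Proposition~\ref{prop:split}. For $f\in E_\lambda$ there is $k_0$ with $v(p^kf)=\lambda+(c_\lambda(f)+k)$ for $k\ge k_0$. Replace $f$ by $p^{k_0}f$. By Lemma~\ref{lem:c}(a) this preserves \eqref{eq:orth}, and now $f\in B$, $c_\lambda(f)\ge0$, and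
\begin{equation}\label{eq:f}
v(rf)=\lambda+\big(v_p(r)+c_\lambda(f)\big)\qquad(0\ne r\in R,\ f\in E_\lambda).
\end{equation}
Let $F_U$ be the $R$-span of all $E_\lambda$, and $F_I=I\cap B$. Both are free of countable rank, and $F=F_U\oplus F_I$ spans $V$, so $F$ is a full-rank free submodule of $M$.

\emph{Values on $F_U$.} Write $u\in F_U$ as $u=\sum_\lambda u_\lambda$ with $u_\lambda=\sum_{f\in E_\lambda}r_ff$, $r_f\in R$. If $u_\lambda\ne0$, then \eqref{eq:f} and \eqref{eq:orth} give $v(u_\lambda)\ge\min_fv(r_ff)=\lambda+c_\lambda(u_\lambda)$, and Lemma~\ref{lem:c}(c) gives the reverse inequality. So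
\[
v(u_\lambda)=\lambda+c_\lambda(u_\lambda)\in[\lambda,\lambda+\omega).
\]
The nonzero $u_\lambda$ therefore have distinct values. For $u\ne0$ let $\lambda$ be least with $u_\lambda\ne0$. Then $v(u)=v(u_\lambda)$ and $v(u-u_\lambda)\ge\lambda+\omega$. In particular $u\in u_\lambda+V'(\lambda)$, so $c_\lambda(u)=c_\lambda(u_\lambda)<\infty$, and $u$ is finitely-gapped by Lemma~\ref{lem:c}(b).

\emph{Claim: $v(u+z)=\min(v(u),v(z))$ for $u\in F_U$ and $z\in F_I$.} We may assume that $u,z\ne0$ and $v(u)=v(z)=\alpha$, since unequal values give the claim at once. With $\lambda$ as above, $\alpha=\lambda+c_\lambda(u)$. Since $v(z)\ge\lambda$, we have $z\in V(\lambda)$, and since $z$ is infinitely-gapped, $z\in V'(\lambda)$ by Lemma~\ref{lem:c}(b). Hence $c_\lambda(u+z)=c_\lambda(u)<\infty$. As $v(u+z)\ge\alpha\ge\lambda$, Lemma~\ref{lem:c}(c) gives $v(u+z)\le\lambda+c_\lambda(u)=\alpha$. This proves the claim.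

Let $N=M(F_U,v|_{F_U})$ and $L=M(F_I,v|_{F_I})$. Both are May modules by Proposition~\ref{prop:countmay}. By Lemma~\ref{lem:height}, $F_U$ and $F_I$ are full-rank in $N$ and $L$, and heights of their elements in $N$ and $L$ equal heights in $M$. So the nonzero elements of $F_U$ have finitely many gaps in $N$ and those of $F_I$ have infinitely many gaps in $L$; therefore $N$ is finitely-gapped and $L$ is infinitely-gapped. Finally,
\[
|u+z|_{N\oplus L}=\min(|u|_N,|z|_L)=\min(v(u),v(z))=v(u+z)=|u+z|_M,
\]
so the identity of $F$ is an H-isomorphism $M\cong_HN\oplus L$. The last sentence of the theorem follows from Lemma~\ref{lem:reduced}.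
\end{proof}

Countability was used twice: in Proposition~\ref{prop:split}, to make every stage $H_j$ finite-dimensional, so that chains of affine subspaces stabilize and Lemma~\ref{lem:orth} applies; and in Proposition~\ref{prop:countmay}, to make every stage $E_{j-1}/C_{j-1}$ of finite length. The module of Theorem~\ref{thm:A} shows that the conclusion of Proposition~\ref{prop:split} can fail in uncountable rank.

\section{Divisible summands and the exact range}\label{sec:conv}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
If $\kappa\le\aleph_0$, apply Theorem~\ref{thm:B}. If $\kappa>\aleph_0$, apply Theorem~\ref{thm:A}.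
\end{proof}

Suppose now that ``totally projective'' is taken in the wider sense: a direct sum of a divisible torsion module and a reduced totally projective module. A May module in the sense used so far is also one in the wider sense, and the negative statement in Theorem~\ref{thm:A} concerns arbitrary $N$ and $L$. So Theorem~\ref{thm:A} and the first sentence of Theorem~\ref{thm:B} are unaffected. Lemma~\ref{lem:reduced} is no longer available, and we prove the second sentence of Theorem~\ref{thm:B}, and with it the corollary, as follows.

Let $M$ be a May module of countable rank in the wider sense. Write $M=D\oplus M_r$ with $D$ divisible and $M_r$ reduced, and let $\rho$ be the rank of $D$, so that $D$ is the direct sum of $K^{(\rho)}$ and a torsion module. Theorem~\ref{thm:B} gives a height-preserving isomorphism $\varphi\colon F_r\to G_r$ of full-rank free submodules of $M_r$ and $N\oplus L$. Put $N'=K^{(\rho)}\oplus N$. The submodules $R^{(\rho)}\oplus F_r\subseteq M$ and $R^{(\rho)}\oplus G_r\subseteq N'\oplus L$ are full-rank and free. All elements of $K^{(\rho)}$ have height $\infty$, so the height of $a+x$ with $a\in R^{(\rho)}$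 is the height of the second component $x$, on both sides. Hence the sum of the identity and $\varphi$ shows that $M\cong_HN'\oplus L$.

The module $N'$ is finitely-gapped. Indeed, let $a+n$ with $a\in K^{(\rho)}$, $n\in N$ have infinite order; then $|p^k(a+n)|=|p^kn|_N$. If $n$ has infinite order, it has finitely many gaps. If $n$ is torsion, the heights equal $\infty$ for large $k$, and no gap occurs at such $k$.

The module $N'$ is a May module in the wider sense. Let $F\subseteq N'$ be full-rank and free. Then $C_1=F\cap K^{(\rho)}$ and $F\cap N$ are free and full-rank in $K^{(\rho)}$ and $N$, and $F\cap N$ contains an NFT-submodule $C_2$ of $N$. The submodule $C_1\oplus C_2\subseteq F$ is free. It is nice, since on a coset $a+n+C_1\oplus C_2$ the heights are those on $n+C_2$ in $N$. The quotient $K^{(\rho)}/C_1\oplus N/C_2$ is the direct sum of a divisible torsion module and a reduced totally projective module. So Theorems~\ref{thm:A} and~\ref{thm:B} and Corollary~\ref{cor:main} hold under either convention.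

\begin{thebibliography}{9}

\bibitem{fuchs}
Fuchs, \emph{Infinite Abelian Groups II}.

\bibitem{may}
\emph{May modules of countable rank}, doi:10.1216/rmj-2019-49-8-2613,
\texttt{https://\allowbreak projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=\allowbreak 10.1216\%2FRMJ-2019-49-8-2613}.

\end{thebibliography}
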